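# Solving equations between intersection types

## 1. Algebraic unification is EXPTIME-complete

**Theorem A.** There is an algorithm that decides, for every finite set $C$ of constraints $\sigma\doteq\tau$ between intersection types, whether some substitution $S:\mathbb V\to\mathbb T$ satisfies $S(\sigma)=S(\tau)$ for all $\sigma\doteq\tau$ in $C$, where $=$ is equality of types in the BCD theory. If $m$ is the number of distinct subterms of $C$, the algorithm runs in time $2^{O(m^3)}\cdot\mathrm{poly}(|C|)$.

**Theorem B.** (i) Algebraic unification, the problem decided in Theorem A, is EXPTIME-complete, also if inequalities $\sigma\,\dot\le\,\tau$ are allowed as constraints. (The lower bound is the EXPTIME-hardness of algebraic unification, which is quoted with the problem.) (ii) Let $n$ be the number of distinct subterms of $C$ that occur as the left argument of an arrow. If $C$ is solvable, it has a computable solution whose values on the variables of $C$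

- contain no type variables and only constants of $C$,
- have rank at most $n^2+2$,
- have all paths hereditarily of length less than $2^{m(n^2+2)}$, and
- have size at most $2^{2^{\mathrm{poly}(m)}}$.

Let us unpack this. Fix a countably infinite set $\mathbb V$ of type variables and a non-empty, effectively presented countable set $\mathbb A=\{a_0,a_1,\dots\}$ of type constants, disjoint from $\mathbb V$. The set $\mathbb T$ of *intersection types* is given by
$$\sigma,\tau ::= \alpha \mid a \mid \omega \mid \sigma\to\tau \mid \sigma\cap\tau\qquad(\alpha\in\mathbb V,\ a\in\mathbb A).$$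

**Definition (BCD subtyping).** The relation $\le$ is the least preorder on $\mathbb T$ such that

- $\sigma\le\omega$ and $\omega\le\omega\to\omega$;
- $\sigma\cap\tau\le\sigma$, $\ \sigma\cap\tau\le\tau$ and $\sigma\le\sigma\cap\sigma$;
- $(\sigma\to\tau)\cap(\sigma\to\rho)\le\sigma\to(\tau\cap\rho)$;
- if $\sigma\le\sigma'$ and $\tau\le\tau'$, then $\sigma\cap\tau\le\sigma'\cap\tau'$;
- if $\sigma'\le\sigma$ and $\tau\le\tau'$, then $\sigma\to\tau\le\sigma'\to\tau'$.

We write $\sigma=\tau$ when $\sigma\le\tau$ and $\tau\le\sigma$.

For instance $\omega\to a\le a\to a$, because $a\le\omega$ and the arrow reverses the order on its left. Also $\sigma\to\omega=\omega$ for every $\sigma$, because $\omega\le\omega\to\omega\le\sigma\to\omega\le\omega$.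

A *substitution* is a map $S:\mathbb V\to\mathbb T$, extended to $\mathbb T$ so that it fixes constants and $\omega$ and commutes with $\to$ and $\cap$. *Algebraic unification* asks, for a finite set $C=\{\sigma_1\doteq\tau_1,\dots,\sigma_k\doteq\tau_k\}$, whether one substitution makes all these pairs equal. EXPTIME means time $2^{\mathrm{poly}}$ in the length of the input. The *size* of a type is the number of nodes of its syntax tree; *rank* and *paths* are defined in Section 2.

The problem is posed as an open problem in "Computational and Fine-Structure Aspects of Intersection Types", http://tlt2017.di.unito.it/Slides/Rehof.pdf. Two facts are quoted with it: subtyping $\sigma\le\tau$ is decidable in quadratic time, and algebraic unification is EXPTIME-hard. We use only the second, and only for the lower bound in Theorem B(i). Everything else is proved below.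

Why is there anything to decide? There are infinitely many substitutions, and the arrow is contravariant on the left, so an unknown may occur in positions where it pushes in opposite directions. The proof removes the infinity in three moves: types become finite sets of paths; a solution is recorded by a finite table, a *certificate*; and the existence of a certificate is a finite fixpoint computation.

## 2. Types as finite sets of paths

By distributivity every type is an intersection of types $\sigma_1\to\cdots\to\sigma_l\to(\text{atom})$. We make this the definition of our objects.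

**Definition (paths and path sets).** *Atoms* are the elements of $\mathbb V\cup\mathbb A$. A *path set* is a finite set of paths. A *path* is a sequence $x_1\cdots x_l\,a$ with $l\ge0$, where $a$ is an atom and the *letters* $x_k$ are path sets. All objects are hereditarily finite. The *length* of the path is $l$, and $p_k$ denotes the $k$-th letter of $p$. The *rank* is $\mathrm{rk}(\emptyset)=0$, and for $s\ne\emptyset$, $\mathrm{rk}(s)=1+$ the maximum of the ranks of the letters of paths in $s$, with $\max\emptyset=0$.

Letters thus have smaller rank than any set they occur in. For example $\mathrm{rk}(\{a\})=1$, $\mathrm{rk}(\{\emptyset a\})=1$ and $\mathrm{rk}(\{\{a\}a\})=2$.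

**Definition (order).** By recursion on $\mathrm{rk}(s)+\mathrm{rk}(t)$:

- $s\le t$ iff for every $p\in t$ there is $q\in s$ with $q\le p$;
- $x_1\cdots x_la\le y_1\cdots y_{l'}a'$ iff $l=l'$, $a=a'$ and $y_k\le x_k$ for all $k$.

Write $s\equiv t$ for $s\le t\le s$, and $x\to s:=\{x\cdot p:p\in s\}$.

For example $\{\emptyset a\}\le\{\{a\}a\}$, because $\{a\}\le\emptyset$. The converse fails, because $\emptyset\le\{a\}$ is false.

**Lemma 1.** The relation $\le$ on path sets is a preorder. If $s\supseteq t$ then $s\le t$. The union $s\cup t$ is a greatest lower bound of $s,t$. The operation $x\to s$ is antitone in $x$ and monotone in $s$. Hence $\cup$ and $\to$ respect $\equiv$.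

*Proof.* Reflexivity is by induction on $\mathrm{rk}(s)$: each $p\in s$ satisfies $p\le p$ because $p_k\le p_k$. Transitivity is by induction on $\mathrm{rk}(s)+\mathrm{rk}(t)+\mathrm{rk}(u)$. Let $s\le t\le u$ and $p\in u$. Pick $q\in t$ with $q\le p$, so $p_k\le q_k$, and $o\in s$ with $o\le q$, so $q_k\le o_k$. By induction $p_k\le o_k$, so $o\le p$.

If $s\supseteq t$, each $p\in t$ is its own witness in $s$. So $s\cup t$ is a lower bound of $s$ and $t$. If $r\le s$ and $r\le t$, every path of $s\cup t$ has a witness in $r$, so $r\le s\cup t$. Finally let $x'\le x$ and $s\le s'$. A path of $x'\to s'$ is $x'\cdot p$ with $p\in s'$; choose $q\in s$ with $q\le p$; then $x\cdot q\le x'\cdot p$. So $(x\to s)\le(x'\to s')$. $\square$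

**Definition (translations).** Put $\mathrm{ps}(\omega)=\emptyset$, $\mathrm{ps}(a)=\{a\}$ for atoms $a$, $\mathrm{ps}(\sigma\cap\tau)=\mathrm{ps}(\sigma)\cup\mathrm{ps}(\tau)$ and $\mathrm{ps}(\sigma\to\tau)=\mathrm{ps}(\sigma)\to\mathrm{ps}(\tau)$. Conversely let $\mathrm{ty}(\emptyset)=\omega$, $\mathrm{ty}(s)=\bigcap_{p\in s}\mathrm{ty}(p)$ in some fixed order, and $\mathrm{ty}(x_1\cdots x_la)=\mathrm{ty}(x_1)\to\cdots\to\mathrm{ty}(x_l)\to a$.

For example, $\mathrm{ps}\bigl(((a\cap\beta)\to a)\cap(a\to\omega)\bigr)=\{\{a,\beta\}a\}$ for a constant $a$ and a variable $\beta$. By induction on rank, $\mathrm{ps}(\mathrm{ty}(s))=s$: for a path $p=x_1\cdots x_la$ we get $\mathrm{ps}(\mathrm{ty}(p))=x_1\to\cdots\to x_l\to\{a\}=\{p\}$. The *rank of a type* $\mathrm{ty}(s)$ is $\mathrm{rk}(s)$, and its paths are those of $s$; "hereditarily" means that paths inside letters, letters of letters, and so on, are included.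

**Lemma 2.** $\sigma\le\tau$ iff $\mathrm{ps}(\sigma)\le\mathrm{ps}(\tau)$.

*Proof.* **Step 1: soundness of the rules.** Since $\le$ on $\mathbb T$ is the least preorder with the listed properties, it suffices that the relation "$\mathrm{ps}(\sigma)\le\mathrm{ps}(\tau)$" has them. It is a preorder. The rules for $\omega$ hold since $\mathrm{ps}(\omega)=\mathrm{ps}(\omega\to\omega)=\emptyset$ and $s\le\emptyset$ always. The $\cap$-rules hold since $\cup$ is a greatest lower bound. In the distributivity rule both sides have the same path set. The arrow rule is the last part of Lemma 1.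

**Step 2: normal forms inside BCD.** This step shows $\sigma=\mathrm{ty}(\mathrm{ps}(\sigma))$. In BCD, $\cap$ is a greatest lower bound: if $\rho\le\sigma$ and $\rho\le\tau$, then $\rho\le\rho\cap\rho\le\sigma\cap\tau$. Hence modulo $=$ it is associative, commutative and idempotent with neutral element $\omega$, and the order chosen in $\mathrm{ty}(s)$ is immaterial. For finite families,
$$\sigma\to\bigcap_i\tau_i=\bigcap_i(\sigma\to\tau_i).$$
For non-empty families, $\le$ is monotonicity of $\to$ on the right, and $\ge$ is iterated distributivity. For the empty family it is $\sigma\to\omega=\omega$, checked in Section 1. Now induct on $\sigma$. Atoms, $\omega$ and $\cap$ are clear. For arrows,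
$$\mathrm{ty}(\mathrm{ps}(\sigma\to\tau))=\bigcap_{p\in\mathrm{ps}(\tau)}\bigl(\mathrm{ty}(\mathrm{ps}(\sigma))\to\mathrm{ty}(p)\bigr)=\mathrm{ty}(\mathrm{ps}(\sigma))\to\mathrm{ty}(\mathrm{ps}(\tau))=\sigma\to\tau .$$

**Step 3: $s\le t$ implies $\mathrm{ty}(s)\le\mathrm{ty}(t)$.** Induct on $\mathrm{rk}(s)+\mathrm{rk}(t)$. For $p\in t$ choose $q\in s$ with $q\le p$. By induction $\mathrm{ty}(p_k)\le\mathrm{ty}(q_k)$ for all $k$, so $\mathrm{ty}(s)\le\mathrm{ty}(q)\le\mathrm{ty}(p)$ by the arrow rule. Since $p\in t$ was arbitrary, $\mathrm{ty}(s)\le\mathrm{ty}(t)$. With Step 2, $\mathrm{ps}(\sigma)\le\mathrm{ps}(\tau)$ gives $\sigma=\mathrm{ty}(\mathrm{ps}(\sigma))\le\mathrm{ty}(\mathrm{ps}(\tau))=\tau$. $\square$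

So types modulo $=$ are path sets modulo $\equiv$, and $\omega,\cap,\to$ become $\emptyset,\cup,\to$.

## 3. Four constraints solved by hand

**Example 1 (no constants).** If no constant occurs in $C$, then $S(\alpha)=\omega$ for all $\alpha$ solves $C$: every side becomes a type built from $\omega$ by $\to$ and $\cap$, hence equals $\omega$. All difficulty comes from constants.

**Example 2 ($\alpha\doteq a\to\alpha$).** We need $s\equiv\{\{a\}\cdot p:p\in s\}$. If $s\neq\emptyset$, take a longest path $p\in s$. The right side contains a path longer by one, and $s\le$ (right side) requires a path of that length in $s$, a contradiction. So $\alpha=\omega$ is the only solution modulo $=$.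

**Example 3 ($\alpha\doteq\alpha\to a$).** We need $s\equiv\{s\cdot a\}$. From $s\le\{s\cdot a\}$ there is a path $x\cdot a\in s$ with $s\le x$. From $\{s\cdot a\}\le s$, applied to this path, $x\le s$. So $x\equiv s$, and therefore $x\equiv s\equiv(s\to\{a\})\equiv(x\to\{a\})$. Thus $x$ solves the same equation and has smaller rank. Descending forever is impossible, so there is no solution.

**Example 4 ($\alpha\,\dot\le\,\alpha\to a$, written as $\alpha\cap(\alpha\to a)\doteq\alpha$).** Now only $s\le\{s\cdot a\}$ is needed: some $x\cdot a\in s$ with $s\le x$. Take $x=\emptyset$. So $\alpha=\omega\to a$ is a solution.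

Examples 3 and 4 will accompany us. In both, the unknown occurs inside its own letters; in Example 4 the recursion can be cut with $\emptyset$, and in Example 3 it cannot. A decision procedure has to see this difference.

## 4. Flat systems

The step from $C$ to constraints with one operation each is routine, but it fixes the parameters.

Given $C$, introduce a variable $X_\sigma$ for each subterm $\sigma$ of $C$, and the constraints $X_\omega\doteq\omega$, $X_a\doteq a$ for constants $a$, $X_{\sigma\to\tau}\doteq X_\sigma\to X_\tau$ and $X_{\sigma\cap\tau}\doteq X_\sigma\cap X_\tau$ for subterms of these forms, and $X_\sigma\doteq X_\tau\cap X_\tau$ for each $\sigma\doteq\tau$ in $C$. For a type variable $\alpha$, $X_\alpha$ gets no constraint of its own. A *solution* of the flat system assigns a path set to each variable such that both sides of each constraint are $\equiv$, with $\omega,a,\cap,\to$ read as $\emptyset,\{a\},\cup,\to$.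

**Lemma 3.** $C$ is solvable iff its flat system is solvable. From a solution of the flat system, $S(\alpha)=\mathrm{ty}(X_\alpha)$ for $\alpha$ in $C$ and $S(\alpha)=\omega$ otherwise solves $C$.

*Proof.* If $S$ solves $C$, put $X_\sigma:=\mathrm{ps}(S(\sigma))$. The structural constraints hold by definition of $\mathrm{ps}$, and those from equations by Lemma 2. Conversely, with $S$ as stated, $\mathrm{ps}(S(\alpha))=X_\alpha$, and by induction on $\sigma$ we get $\mathrm{ps}(S(\sigma))\equiv X_\sigma$ for all subterms $\sigma$, using that $\cup$ and $\to$ respect $\equiv$. For $\sigma\doteq\tau$ in $C$ then $\mathrm{ps}(S(\sigma))\equiv\mathrm{ps}(S(\tau))$, so $S(\sigma)=S(\tau)$ by Lemma 2. $\square$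

From now on fix a flat system with constraints of the forms
$$X\doteq\omega,\qquad X\doteq a,\qquad X\doteq Y\to Z,\qquad X\doteq X'\cap X''.$$
Let $\mathcal X$ be its set of variables and $m=|\mathcal X|$; let $\mathcal Y\subseteq\mathcal X$ be the set of variables $Y$ that occur in some constraint $X\doteq Y\to Z$, and $n=|\mathcal Y|$; let $A_0$ be the finite set of constants that occur; and let $N:=n^2$. For the system obtained from $C$, these $m,n$ are those of Theorems A and B.

Example 3 gives, with $X=X_\alpha$, $Z=X_a$ and $P=X_{\alpha\to a}$,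
$$Z\doteq a,\qquad P\doteq X\to Z,\qquad X\doteq P\cap P \tag{1}$$
and Example 4, with $Q=X_{\alpha\cap(\alpha\to a)}$ in addition,
$$Z\doteq a,\qquad P\doteq X\to Z,\qquad Q\doteq X\cap P,\qquad Q\doteq X\cap X. \tag{2}$$
In both, $\mathcal Y=\{X\}$ and $n=N=1$.

## 5. Boolean profiles and the circular definition they lead to

The letters of a solution $S$ are arbitrary path sets. The constraints test a letter $x$ only by comparing it with the sets $S(U)$, $U\in\mathcal Y$. So a sensible first attempt is to replace $x$ by its profile
$$B(x)=\{U\in\mathcal Y: x\le S(U)\},$$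
and to record, for each word $B_1\cdots B_l\,a$ of subsets of $\mathcal Y$, the variables $X$ such that $S(X)$ has a path $x_1\cdots x_la$ with $B(x_k)\subseteq B_k$ for all $k$. This is finite information, and it obeys local rules. For $X\doteq Y\to Z$, for example, $X$ is recorded at $Bw$ iff $B(S(Y))\subseteq B$ and $Z$ is recorded at $w$. And if $S(Y)\le S(Z)$, then whenever $Z$ is recorded at a word, so is $Y$: a path $z_1\cdots z_la$ of $S(Z)$ lies above a path $y_1\cdots y_la$ of $S(Y)$ with $z_k\le y_k$, so $B(y_k)\subseteq B(z_k)\subseteq B_k$.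

To go back from a table to a solution one would put
$$S(X)=\{g(B_1)\cdots g(B_l)\,a : X\text{ recorded at }B_1\cdots B_la\},\qquad g(B)=\bigcup_{U\in B}S(U).$$
Here the attempt stops: $S$ is defined from $g$ and $g$ from $S$, with nothing to start the recursion. This is not a matter of presentation. For system (1), record $Z$ at the word $a$, record $X$ and $P$ at the word $\{X\}a$, and nothing elsewhere. All local rules hold, yet the reconstruction reads $S(X)=\{S(X)\cdot a\}$, and Example 3 shows that (1) has no solution. The profile says *that* $x\le S(U)$; it has to say something about *how deep* the reason lies.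

## 6. The height of an inequality

**Definition.** Let $s\le_0t$ iff $t=\emptyset$. Let $s\le_{r+1}t$ iff for every $y_1\cdots y_la\in t$ there is $x_1\cdots x_la\in s$ with $y_k\le_rx_k$ for all $k$. The *height* of the pair is $\rho(s,t)=\min\{r:s\le_rt\}\in\mathbb N\cup\{\infty\}$.

For example $\rho(\{a\},\{a\})=1$. Next, $\rho(\{\{a\}a\},\{\{a\}a\})=2$: height $1$ would need $\{a\}\le_0\{a\}$, which is false, and height $2$ needs $\{a\}\le_1\{a\}$, which is true. But $\rho(\{\emptyset a\},\{\{a\}a\})=1$, since $\{a\}\le_0\emptyset$. So $\le_r$ is not reflexive in general.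

We check that heights exhaust $\le$. By induction on $r$, $\le_r\,\subseteq\,\le_{r+1}$ (for $r=0$ the condition is vacuous) and $\le_r\,\subseteq\,\le$. Conversely, $s\le t$ implies $s\le_rt$ for some $r$, by induction on $\mathrm{rk}(s)+\mathrm{rk}(t)$: for each of the finitely many $p\in t$ choose $q\in s$ with $p_k\le q_k$ for all $k$; each of these finitely many inequalities lies in some $\le_{r'}$; let $r-1$ be the maximum of these $r'$, or $0$ if there are none. Hence
$$\rho(s,t)<\infty\iff s\le t .$$

The next lemma is what makes heights useful: composing with an arbitrary inequality, on either side, does not raise the height.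

**Lemma 4.** (A$_r$) If $s\le_rt\le u$, then $s\le_ru$. (B$_r$) If $s\le t\le_ru$, then $s\le_ru$. Consequently, if $\rho(s,t),\rho(t,u)<\infty$, then
$$\rho(s,u)\le\min(\rho(s,t),\rho(t,u)), \tag{3}$$
and $s\le s'$ implies $\rho(s,t)\le\rho(s',t)$.

*Proof.* Simultaneous induction on $r$. In (A$_0$), $t=\emptyset$, and $t\le u$ forces $u=\emptyset$. In (B$_0$), $u=\emptyset$.

(A$_{r+1}$) Let $p\in u$. Take $q\in t$ with $p_k\le q_k$, then $o\in s$ with $q_k\le_ro_k$, for all $k$; lengths and final atoms agree. By (B$_r$), $p_k\le_ro_k$. So $s\le_{r+1}u$.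

(B$_{r+1}$) Let $p\in u$. Take $q\in t$ with $p_k\le_rq_k$, then $o\in s$ with $q_k\le o_k$. By (A$_r$), $p_k\le_ro_k$. So $s\le_{r+1}u$.

Note how contravariance exchanges (A) and (B). For (3), use (A) with $r=\rho(s,t)$ and (B) with $r=\rho(t,u)$. The last claim is (B) with $r=\rho(s',t)$ if this is finite, and trivial otherwise. $\square$

Now replace the Boolean profile of a letter $x$ by the numbers $\rho(x,S(U))$. Suppose $S(Y)\le S(Z)$ with height $d\geq 1$. A path $z_1\cdots z_la$ of $S(Z)$ then lies above a path $y_1\cdots y_la$ of $S(Y)$ with $z_k\le_{d-1}y_k$. If $y_k\le S(U)$, then by (3) $\rho(z_k,S(U))\le d-1$. So whatever lies above $y_k$ is seen from $z_k$ at height *less than* $d$: in passing from $Z$ to $Y$, all entries of the profile that are $\ge d$ may be forgotten. This strict decrease will start the recursion that was missing in Section 5.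

The heights that occur in a solution are unbounded a priori. But the argument compares heights only with the numbers $d=\rho(S(Y),S(Z))$ with $Y,Z\in\mathcal Y$, of which there are at most $n^2$. So we may count, instead of the height $r$, how many of these numbers lie in $[1,r]$. This leaves $N=n^2$ positive levels.

## 7. Certificates

Let $\Theta=\{0<1<\cdots<N<\infty\}$.

**Definition.** We call $e:\mathcal Y\times\mathcal Y\to\Theta$ *admissible* if

- (e1) $e(Y,Y)<\infty$;
- (e2) if $e(Y,Z),e(Z,U)<\infty$, then $e(Y,U)\le\min(e(Y,Z),e(Z,U))$.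

Let $\Sigma=\Sigma_e$ be the finite set of all $b:\mathcal Y\to\Theta$, written $Z\mapsto b_Z$ and ordered pointwise, such that $b_Z<\infty$ and $e(Z,U)<\infty$ imply $b_U\le\min(b_Z,e(Z,U))$. For $0\le i\le N+1$ the *truncation* $c_i$ is
$$c_i(b)_Z=b_Z\ \text{ if }b_Z<i,\qquad c_i(b)_Z=\infty\ \text{ otherwise}.$$
Put $e_Y:=e(Y,\cdot)$.

Think of $e(Y,Z)$ as the level of $S(Y)\le S(Z)$, with $\infty$ for "not below", and of $b\in\Sigma$ as a possible profile of a letter; both conditions imitate (3). Clearly $c_{N+1}=\mathrm{id}$ and $c_ic_j=c_{\min(i,j)}$, since an entry survives both truncations iff it is less than both $i$ and $j$.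

**Lemma 5.** (a) $e_Y\in\Sigma$. (b) $c_i(\Sigma)\subseteq\Sigma$. (c) For $b\in\Sigma$: $b_Y<\infty$ iff $b\le e_Y$.

*Proof.* (a) is (e2). (b) Let $c_i(b)_Z<\infty$ and $e(Z,U)<\infty$. Then $c_i(b)_Z=b_Z<i$, so $b_U\le\min(b_Z,e(Z,U))<i$, hence $c_i(b)_U=b_U\le\min(c_i(b)_Z,e(Z,U))$. (c) If $b\le e_Y$, then $b_Y\le e(Y,Y)<\infty$ by (e1). Conversely let $b_Y<\infty$. If $e(Y,U)<\infty$, then $b_U\le e(Y,U)$ by definition of $\Sigma$; otherwise $b_U\le\infty=e(Y,U)$. $\square$

*Words* are elements $w=b_1\cdots b_la$ of $\Sigma^*A_0$, with $|w|=l$. The maps $c_i$ act on words letter by letter and fix $a$.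

**Definition (certificate).** A *certificate* is a pair $(e,\mathrm{st})$ with $e$ admissible and $\mathrm{st}:\Sigma^*A_0\to\mathcal P(\mathcal X)$ of finite support ($\mathrm{st}(w)=\emptyset$ for all but finitely many $w$), such that for all words $w$, $b\in\Sigma$ and $a\in A_0$:

- (L1) for $X\doteq\omega$: $X\notin\mathrm{st}(w)$; for $X\doteq a'$: $X\in\mathrm{st}(w)\Leftrightarrow w=a'$;
- (L2) for $X\doteq X'\cap X''$: $X\in\mathrm{st}(w)\Leftrightarrow X'\in\mathrm{st}(w)$ or $X''\in\mathrm{st}(w)$;
- (L3) for $X\doteq Y\to Z$: $X\notin\mathrm{st}(a)$, and $X\in\mathrm{st}(bw)\Leftrightarrow b_Y<\infty$ and $Z\in\mathrm{st}(w)$;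
- (C) if $Y,Z\in\mathcal Y$, $e(Y,Z)=i<\infty$ and $Z\in\mathrm{st}(w)$, then $Y\in\mathrm{st}(c_i(w))$.

In the Boolean attempt, (C) had $w$ in place of $c_i(w)$.

**System (1) has no certificate.** Suppose $(e,\mathrm{st})$ is one, and let $e(X,X)=i\le1$. By (L1) and (L3), $P\in\mathrm{st}(ba)$ iff $b_X<\infty$, and by (L2) the same holds for $X$. The profile $e_X$ has the single entry $i$, so $X\in\mathrm{st}(e_Xa)$. By (C), $X\in\mathrm{st}(c_i(e_X)a)$. But $c_i(e_X)_X=\infty$ because $i\not<i$, a contradiction.

**System (2) has a certificate.** Let $e(X,X)=1$. Writing a profile as its single entry, $\Sigma=\{0,1,\infty\}$. Put $\mathrm{st}(a)=\{Z\}$, $\mathrm{st}(0a)=\mathrm{st}(1a)=\{X,P,Q\}$, $\mathrm{st}(\infty a)=\{X,Q\}$, and $\mathrm{st}(w)=\emptyset$ otherwise. (L1) is clear. (L2): $Q$ is present exactly where $X$ is, and wherever $P$ is. (L3): $P\in\mathrm{st}(bw)$ iff $w=a$ and $b<\infty$. (C): $X$ lies in $\mathrm{st}(ba)$ for all three $b$, so truncation causes no harm.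

## 8. From a certificate to a solution

**Proposition 6 (soundness).** If a certificate exists, the flat system is solvable.

*Proof.* **Step 1: the construction.** Instead of one path set per variable we define $N+2$ of them, so that truncated profiles refer only to earlier ones. For $0\le i\le N+1$ and $X\in\mathcal X$, by recursion on $i$,
$$D_i(X)=\{\,g(c_i(b_1))\cdots g(c_i(b_l))\,a: X\in\mathrm{st}(b_1\cdots b_la)\,\},\qquad g(b)=\bigcup_{U\in\mathcal Y,\ b_U<\infty}D_{b_U}(U). \tag{4}$$
The finite entries of $c_i(b)$ are less than $i$, so $D_i$ refers only to $D_j$ with $j<i$. The sets are finite because $\mathrm{st}$ has finite support. Since $c_{N+1}=\mathrm{id}$, the candidate solution is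
$$S(X):=D_{N+1}(X)=\{g(b_1)\cdots g(b_l)\,a: X\in\mathrm{st}(b_1\cdots b_la)\}.$$

**Step 2: the approximations increase.** We claim: *if $i\le j$, then $D_i(X)\le D_j(X)$.* A finite entry of $c_i(b)$ is an entry of $c_j(b)$ with the same value, so $g(c_i(b))\subseteq g(c_j(b))$ and hence $g(c_j(b))\le g(c_i(b))$. Therefore, for each word, the path it gives in $D_i(X)$ is $\le$ the path it gives in $D_j(X)$.

**Step 3: the letter $g(e_Y)$ is $S(Y)$.** We claim $g(e_Y)\equiv S(Y)$ for $Y\in\mathcal Y$. This is where (C) is used. Here $g(e_Y)=\bigcup_{Z:\,e(Y,Z)<\infty}D_{e(Y,Z)}(Z)$. By (e1) this union contains $D_{e(Y,Y)}(Y)$, so with Step 2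
$$g(e_Y)\le D_{e(Y,Y)}(Y)\le S(Y).$$
Conversely let $e(Y,Z)=i<\infty$, and take the path of $D_i(Z)$ given by $w=b_1\cdots b_la$ with $Z\in\mathrm{st}(w)$. By (C), $Y\in\mathrm{st}(c_i(w))$. The word $c_i(w)$ puts into $S(Y)$ the path $g(c_i(b_1))\cdots g(c_i(b_l))\,a$, which is the same path. Hence $D_i(Z)\subseteq S(Y)$. Taking all $Z$, $g(e_Y)\subseteq S(Y)$, so $S(Y)\le g(e_Y)$.

**Step 4: $g(e_Y)$ is the largest letter allowed by $Y$.** We claim: *if $b\in\Sigma$ and $b_Y<\infty$, then $g(b)\le g(e_Y)$.* By Lemma 5(c), $b_U\le e(Y,U)$ for all $U$. So whenever $e(Y,U)<\infty$, also $b_U<\infty$, and by Step 2 $g(b)\le D_{b_U}(U)\le D_{e(Y,U)}(U)$. As the union is a greatest lower bound, $g(b)\le g(e_Y)$.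

**Step 5: the constraints hold.** (L1) gives $S(X)=\emptyset$ for $X\doteq\omega$ and $S(X)=\{a\}$ for $X\doteq a$. (L2) gives $S(X)=S(X')\cup S(X'')$. For $X\doteq Y\to Z$, (L3) gives
$$S(X)=\{g(b)\cdot p: b\in\Sigma,\ b_Y<\infty,\ p\in S(Z)\}.$$
The profile $e_Y$ is among these $b$ by Lemma 5(a) and (e1), so $S(X)\supseteq(g(e_Y)\to S(Z))$ and $S(X)\le(g(e_Y)\to S(Z))$. By Step 4, $g(e_Y)\cdot p\le g(b)\cdot p$ for each such $b$ and $p$, so $(g(e_Y)\to S(Z))\le S(X)$. With Step 3, $S(X)\equiv(g(e_Y)\to S(Z))\equiv(S(Y)\to S(Z))$. $\square$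

**Example (system (2)).** The certificate above gives $D_0(X)=\{\emptyset a\}$, because $c_0$ sends every profile to $\infty$ and $g(\infty)=\emptyset$. Next, $D_1(X)=\{g(0)a,\,g(\infty)a\}=\{D_0(X)\,a,\ \emptyset a\}$ and $S(X)=D_2(X)=\{D_0(X)\,a,\ D_1(X)\,a,\ \emptyset a\}$. Since $\emptyset a\le xa$ for every $x$, all three are $\equiv\{\emptyset a\}$: we recover $\alpha=\omega\to a$. The rank of $D_2(X)$ is $3=n^2+2$.

## 9. From a solution to a certificate

**Proposition 7 (completeness).** If the flat system is solvable, a certificate exists.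

*Proof.* Let $S$ be a solution with values in path sets; arbitrary atoms are allowed in it.

**Step 1: compressing heights to levels.** Let $T$ be the set of those values $\rho(S(Y),S(Z))$ with $Y,Z\in\mathcal Y$ that lie in $\{1,2,3,\dots\}$. So $|T|\le n^2=N$. Put $\beta(r)=|T\cap[1,r]|$ for $r\in\mathbb N$, and $\beta(\infty)=\infty$. Then $\beta$ is monotone with values in $\Theta$, $\beta(r)<\infty$ iff $r<\infty$, and
$$\beta(d-1)=\beta(d)-1\quad\text{for }d\in T. \tag{5}$$

**Step 2: profiles.** For a path set $x$ and $U\in\mathcal Y$ put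
$$b_U(x)=\beta(\rho(x,S(U))),\qquad b(x)=(b_U(x))_{U\in\mathcal Y},\qquad e(Y,Z)=b_Z(S(Y)).$$
If $b_Z(x)<\infty$ and $e(Z,U)<\infty$, then (3) with the middle set $S(Z)$ and monotonicity of $\beta$ give $b_U(x)\le\min(b_Z(x),e(Z,U))$. With $x=S(Y)$ this is (e2). (e1) holds since $S(Y)\le S(Y)$. So $e$ is admissible, and every $b(x)$ lies in $\Sigma$. Also $b(S(Y))=e_Y$, and $x\le x'$ implies $b(x)\le b(x')$ by the last part of Lemma 4.

**Step 3: the table.** For a word $w=b_1\cdots b_la$ define
$$X\in\mathrm{st}(w)\iff\text{there is }x_1\cdots x_la\in S(X)\text{ with }b_k\le b(x_k)\text{ for all }k.$$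
To check the conditions we want to replace $S(X)$ by an equivalent path set, so we show that *the right side depends only on $S(X)$ modulo $\equiv$.* Let $s\le s'$, and let $p\in s'$ end in $a$, have length $l$ and satisfy $b_k\le b(p_k)$ for all $k$. Choose $q\in s$ with $q\le p$. Then $p_k\le q_k$, so $b_k\le b(p_k)\le b(q_k)$. So $q$ is a witness in $s$. The support is finite since $\Sigma$ and $A_0$ are finite and path lengths in the sets $S(X)$ are bounded.

**Step 4: the conditions (L1)–(L3).** (L1) and (L2) follow from $S(X)\equiv\emptyset$, $S(X)\equiv\{a'\}$ and $S(X)\equiv S(X')\cup S(X'')$, respectively. For (L3), $S(X)\equiv\{S(Y)\cdot p:p\in S(Z)\}$. So $X\notin\mathrm{st}(a)$, and $X\in\mathrm{st}(bw)$ iff $b\le b(S(Y))=e_Y$ and $Z\in\mathrm{st}(w)$. By Lemma 5(c), $b\le e_Y$ iff $b_Y<\infty$.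

**Step 5: the condition (C).** This is the computation announced in Section 6. Let $e(Y,Z)=i<\infty$ and let $Z\in\mathrm{st}(b_1\cdots b_la)$ be witnessed by $z_1\cdots z_la\in S(Z)$ with $b_k\le b(z_k)$. Put $d=\rho(S(Y),S(Z))$; then $d<\infty$ and $\beta(d)=i$. As $S(Z)\ne\emptyset$, $d\ge1$. So $d\in T$, and $\beta(d-1)=i-1$ by (5). By definition of $\le_d$ there is $y_1\cdots y_la\in S(Y)$ with $z_k\le_{d-1}y_k$ for all $k$.

We claim $c_i(b_k)\le b(y_k)$ for all $k$; this says that $y_1\cdots y_la$ witnesses $Y\in\mathrm{st}(c_i(w))$. Let $U\in\mathcal Y$. If $b_U(y_k)=\infty$, there is nothing to show. Otherwise $r=\rho(y_k,S(U))<\infty$, and (3) gives $\rho(z_k,S(U))\le\min(d-1,r)$. So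
$$(b_k)_U\le b_U(z_k)\le\min(\beta(d-1),\beta(r))=\min(i-1,\,b_U(y_k)).$$
Thus $(b_k)_U<i$, and $c_i(b_k)_U=(b_k)_U\le b_U(y_k)$. $\square$

## 10. Searching for a certificate letter by letter

For a fixed $e$, a certificate is a labelling of the words, and (L1)–(L3) relate $\mathrm{st}(bw)$ to $\mathrm{st}(w)$. If there were no (C), we could extend words one letter at a time and remember only $\mathrm{st}(w)$. But (C) relates $w$ to another word, $c_i(w)$. The remedy is to remember the labels of all truncations of $w$ at once.

There are at most $(N+2)^{n^2}$ functions $e$. Fix an admissible one.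

**Definition.** A *vector* is $\vec v=(v_0,\dots,v_{N+1})\in\mathcal P(\mathcal X)^{N+2}$; the intended meaning is $v_k=\mathrm{st}(c_k(w))$. Let $\pi_i\vec v=(v_{\min(k,i)})_{0\le k\le N+1}$.

- $\vec v$ is *static* if for all $k$: $X\notin v_k$ for $X\doteq\omega$; $X\in v_k\Leftrightarrow(X'\in v_k$ or $X''\in v_k)$ for $X\doteq X'\cap X''$; and if $Y,Z\in\mathcal Y$, $e(Y,Z)=i<\infty$ and $Z\in v_k$, then $Y\in v_{\min(i,k)}$.
- For $b\in\Sigma$, $\vec v\xrightarrow{b}\vec v'$ if for all $k$: for $X\doteq Y\to Z$, $X\in v'_k\Leftrightarrow(c_k(b)_Y<\infty$ and $Z\in v_k)$; and for $X\doteq a'$, $X\notin v'_k$.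
- $\vec v$ is *$a$-initial* if it is static, all its components equal one set $v$, for $X\doteq a'$: $X\in v\Leftrightarrow a'=a$, and for $X\doteq Y\to Z$: $X\notin v$.

We have $\pi_{N+1}=\mathrm{id}$ and $\pi_i\pi_j=\pi_{\min(i,j)}$; the last component of $\pi_i\vec v$ is $v_i$; and $\pi_i\vec v=\vec v$ if $\vec v$ is $a$-initial. *If $\vec v$ is static, so is $\pi_j\vec v$*: the first two conditions are about single components, and for the third, $Z\in v_{\min(k,j)}$ gives $Y\in v_{\min(i,k,j)}$, which is the $\min(i,k)$-th component of $\pi_j\vec v$.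

Now collect the vectors from which words can be extended until the labels die out. Let $G_0=\{(\emptyset,\dots,\emptyset)\}$ and
$$G_{k+1}=\{\vec v\text{ static}:\ \forall i\le N+1\ \forall b\in\Sigma\ \exists\vec v'\in G_k:\ \pi_i\vec v\xrightarrow{b}\vec v'\}. \tag{6}$$
The zero vector is static, fixed by all $\pi_i$, and steps to itself, so $G_0\subseteq G_1$. The operator $G_k\mapsto G_{k+1}$ is monotone, so inductively $G_k\subseteq G_{k+1}$ for all $k$. Each $G_k$ consists of static vectors and is closed under all $\pi_j$: for $G_{k+1}$, the vectors $\pi_i\pi_j\vec v=\pi_{\min(i,j)}\vec v$ have successors in $G_k$ whenever $\vec v\in G_{k+1}$. This closure is the purpose of the quantifier over $i$.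

**Proposition 8.** For fixed admissible $e$ and $h\ge0$, a certificate $(e,\mathrm{st})$ with $\mathrm{st}(w)=\emptyset$ for all $|w|\ge h$ exists iff for every $a\in A_0$ there is an $a$-initial vector in $G_h$.

*Proof of $\Rightarrow$.* Put $\vec v(w)=(\mathrm{st}(c_k(w)))_k$. It is static by (L1), (L2), and (C) together with $c_ic_k=c_{\min(i,k)}$. Also $\pi_i\vec v(w)=\vec v(c_i(w))$. Finally $\vec v(w)\xrightarrow{b}\vec v(bw)$, by (L3) and (L1) applied to the words $c_k(b)c_k(w)$, where $c_k(b)\in\Sigma$ by Lemma 5(b).

We show $\vec v(w)\in G_{h-|w|}$ by downward induction on $|w|\le h$. For $|w|=h$, $\vec v(w)$ is the zero vector. For $|w|<h$, it is static, and for all $i,b$,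
$$\pi_i\vec v(w)=\vec v(c_i(w))\xrightarrow{b}\vec v(b\,c_i(w))\in G_{h-|w|-1}.$$
In particular $\vec v(a)\in G_h$. Since $c_k(a)=a$, all components of $\vec v(a)$ equal $\mathrm{st}(a)$, and by (L1) and (L3) it is $a$-initial.

*Proof of $\Leftarrow$.* Starting from $a$-initial vectors, we could choose successors letter by letter and read off $\mathrm{st}(w)$ as a last component. The difficulty is that the $i$-th component of the vector chosen for $w$ should be the label of the word $c_i(w)$, while many words have the same truncation and the choices for them need not agree. The way out is to keep *all* vectors that have a claim on a word and to take unions: every condition we need survives unions.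

**Step 1: the sets $Q(w)$.** Choose an $a$-initial $\vec v_a\in G_h$ for each $a\in A_0$. For $k\ge1$, $\vec v\in G_k$ and $b\in\Sigma$ choose $\mathrm{succ}_k(\vec v,b)\in G_{k-1}$ with $\vec v\xrightarrow{b}\mathrm{succ}_k(\vec v,b)$; this is possible by the case $i=N+1$ of (6). For $|w|\le h$ define $Q(w)\subseteq G_{h-|w|}$ by recursion on $|w|$: $Q(a)=\{\vec v_a\}$, and for $|w|<h$
$$Q(bw)=\{\pi_i\,\mathrm{succ}_{h-|w|}(\vec v,b'):\ 0\le i\le N+1,\ b'w'\text{ a word with }c_i(b'w')=bw,\ \vec v\in Q(w')\}.$$
Here $|w'|=|w|$, and $Q(bw)\subseteq G_{h-|w|-1}$ because that set is closed under $\pi_i$. We drop the index of $\mathrm{succ}$.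

**Step 2: two closure properties.**

- (q1) If $\vec v\in Q(w)$, then $\pi_j\vec v\in Q(c_j(w))$. For $w=a$, $\pi_j\vec v_a=\vec v_a$. For a word $bw$: if $\vec v=\pi_i\,\mathrm{succ}(\vec u,b')$ with $\vec u\in Q(w')$ and $c_i(b'w')=bw$, then $\pi_j\vec v=\pi_{\min(i,j)}\,\mathrm{succ}(\vec u,b')$ and $c_{\min(i,j)}(b'w')=c_j(bw)$.
- (q2) If $\vec v\in Q(w)$ and $|w|<h$, then $\mathrm{succ}(\vec v,b)\in Q(bw)$. Take $i=N+1$ and $b'w'=bw$.

**Step 3: the table.** For $|w|\le h$ let $\mathrm{st}(w)$ be the union of the last components of all $\vec v\in Q(w)$, and let $\mathrm{st}(w)=\emptyset$ for $|w|>h$. Since $G_0$ contains only the zero vector, $\mathrm{st}(w)=\emptyset$ already for $|w|\ge h$. It remains to verify the four conditions.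

**Step 4: (L1) and (L2).** For $X\doteq\omega$ use staticness. For $X\doteq a'$ and $w=a$ use $a$-initiality. For $X\doteq a'$ and longer words of length $\le h$: the last component of $\pi_i\,\mathrm{succ}(\vec v,b')$ is the $i$-th component of $\mathrm{succ}(\vec v,b')$, which does not contain $X$ by definition of $\xrightarrow{b'}$. For (L2), each last component satisfies the equivalence by staticness, and the equivalence is preserved by unions. For $|w|>h$ all labels are empty.

**Step 5: (L3).** Let $X\doteq Y\to Z$. By initiality $X\notin\mathrm{st}(a)$. For $|w|\ge h$ both $\mathrm{st}(bw)$ and $\mathrm{st}(w)$ are empty, so both sides of the equivalence are false. Let $|w|<h$.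

If $X\in\mathrm{st}(bw)$, then $X$ is in the $i$-th component of some $\mathrm{succ}(\vec v,b')$ with $c_i(b'w')=bw$ and $\vec v\in Q(w')$. By definition of $\xrightarrow{b'}$, $b_Y=c_i(b')_Y<\infty$, and $Z$ is in the $i$-th component of $\vec v$. This is the last component of $\pi_i\vec v$, which lies in $Q(c_i(w'))=Q(w)$ by (q1). Hence $Z\in\mathrm{st}(w)$.

Conversely, let $b_Y<\infty$ and let $Z$ be in the last component of some $\vec v\in Q(w)$. Because $c_{N+1}=\mathrm{id}$, $X$ is in the last component of $\mathrm{succ}(\vec v,b)$, which lies in $Q(bw)$ by (q2). So $X\in\mathrm{st}(bw)$.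

**Step 6: (C).** Let $e(Y,Z)=i<\infty$ and let $Z$ be in the last component of $\vec v\in Q(w)$. By staticness with $k=N+1$, $Y$ is in the $i$-th component of $\vec v$. This is the last component of $\pi_i\vec v\in Q(c_i(w))$, by (q1). So $Y\in\mathrm{st}(c_i(w))$. For $|w|>h$ there is nothing to show. $\square$

**Example (system (1)).** Here $N=1$, and vectors have three components. Let $e(X,X)=i\in\{0,1\}$. An $a$-initial vector has $Z\in v$, $P\notin v$, and by staticness $X\notin v$; so it is $(\{Z\},\{Z\},\{Z\})$. Suppose it steps to a static $\vec v'$ with $b=e_X$. Then $P\in v'_k$ iff $c_k(e_X)_X<\infty$ iff $i<k$, and by staticness the same holds for $X$. So $X\in v'_2$, and staticness demands $X\in v'_{\min(i,2)}=v'_i$; but $i\not<i$. So the $a$-initial vector lies in no $G_{k+1}$, and it is not the zero vector, so it is not in $G_0$ either. For both values of $e$ the search fails, in agreement with Example 3.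

## 11. The algorithm and its running time

**Algorithm.** If $C=\emptyset$, accept. Otherwise flatten $C$. For each $e$ satisfying (e1) and (e2), compute $G_0\subseteq G_1\subseteq\cdots$ until $G_k=G_{k+1}=:G_\infty$. Accept iff for some $e$, every $a\in A_0$ has an $a$-initial vector in $G_\infty$.

*Proof of Theorem A.* **Step 1: correctness.** By Lemma 3 and Propositions 6 and 7, $C$ is solvable iff a certificate exists. A certificate has finite support, so some $h$ as in Proposition 8 exists for it. By (6), $G_{k+1}$ depends only on $G_k$, so once two consecutive sets agree the chain is constant; thus the $G_h$ increase to $G_\infty$, which equals $G_h$ for all large $h$. By Proposition 8, a certificate with the given $e$ exists iff every $a\in A_0$ has an $a$-initial vector in $G_\infty$.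

**Step 2: running time.** Let $m\ge1$. Then $n\le m$ and $N+2\le3m^2$. There are at most $(N+2)^{n^2}=2^{O(m^2\log(m+1))}$ choices of $e$. There are $M:=2^{m(N+2)}\le2^{3m^3}$ vectors. Since $|G_0|=1$ and the chain grows strictly until it stabilises, it stabilises at some index $\le M-1$. One iteration runs through the vectors $\vec v$, the $i\le N+1$, the $b\in\Sigma$ and the $\vec v'\in G_k$; its cost is polynomial in $M$, $|\Sigma|\le(N+2)^n$, $N$, $m$ and the number of flat constraints, which is polynomial in $|C|$. The total is $2^{O(m^3)}\cdot\mathrm{poly}(|C|)$. $\blacksquare$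

Since $m=O(|C|)$, algebraic unification is in EXPTIME.

## 12. Completeness for EXPTIME and the shape of a solution

*Proof of Theorem B(i).* Membership is Theorem A, and hardness is the lower bound quoted with the problem. An inequality $\sigma\,\dot\le\,\tau$ is equivalent to the equation $\sigma\cap\tau\doteq\sigma$, because $\cap$ is a greatest lower bound in BCD and substitutions commute with $\cap$. So allowing inequalities does not change the complexity.

*Proof of Theorem B(ii).* For $C=\emptyset$ there are no variables and the claim is trivial. Let $C\ne\emptyset$ be solvable.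

**Step 1: a certificate with short support.** By Proposition 7 a certificate exists; by Proposition 8 ($\Rightarrow$), for its $e$ every $a\in A_0$ has an $a$-initial vector in $G_\infty$. Let $h$ be the stabilisation index; then $G_\infty=G_h$ and $h<M=2^{m(n^2+2)}$. Proposition 8 ($\Leftarrow$) gives a certificate with $\mathrm{st}(w)=\emptyset$ for $|w|\ge h$. Proposition 6 turns it into the solution $S=D_{N+1}$ of the flat system, and Lemma 3 into the substitution $\alpha\mapsto\mathrm{ty}(S(X_\alpha))$ for $\alpha$ in $C$ and $\alpha\mapsto\omega$ otherwise. Every step is effective: the certificate is computed from the sets $G_k$ as in Proposition 8, and $S$ from it by (4). So the solution is computable.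

**Step 2: atoms and path lengths.** By (4), only constants of $A_0$ occur as atoms, so the values contain no type variables. All paths, hereditarily, come from words with non-empty label, hence of length $<h$.

**Step 3: rank.** All letters in $D_0(X)$ are $g(c_0(b))=\emptyset$, so $\mathrm{rk}(D_0(X))\le1$. Letters in $D_i(X)$ are unions of sets $D_j(U)$ with $j<i$, so inductively they have rank at most $i$, and $\mathrm{rk}(D_i(X))\le i+1$. Hence $\mathrm{rk}(S(X))\le N+2=n^2+2$.

**Step 4: from path sets to syntax trees.** To bound the size of $\mathrm{ty}(s)$ we measure path sets by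
$$|s|=1+\sum_{p\in s}|p|,\qquad|x_1\cdots x_la|=1+l+\sum_k|x_k|.$$
By induction the syntax tree of $\mathrm{ty}(s)$ has at most $2|s|-1$ nodes, and that of $\mathrm{ty}(p)$ at most $2|p|-1$. For a path $p$ of length $l$ there are $l$ arrows and one atom, so the number is at most $\sum_k(2|x_k|-1)+l+1=2|p|-1-2l$. For a set with $q\ge1$ elements there are $q-1$ intersections, so it is at most $\sum_p(2|p|-1)+q-1=2|s|-3$. For $\emptyset$ it is $1=2|\emptyset|-1$.

**Step 5: the size of $S(X)$.** Let $W$ be the number of words of length $<h$. Then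
$$W\le|A_0|(|\Sigma|+1)^h\le2^{2^{\mathrm{poly}(m)}},$$
because $|A_0|\le m$, $|\Sigma|\le(N+2)^n$ and $h<2^{m(n^2+2)}$. Let $s_{-1}=0$ and, for $i\ge0$, $s_i=\max\{|D_j(X)|:j\le i,\ X\in\mathcal X\}\ge1$. A letter $g(c_i(b))$ is a union of at most $n$ sets $D_j(U)$ with $j<i$, so $|g(c_i(b))|\le1+n\,s_{i-1}$; for $i=0$ it is $\emptyset$, of measure $1$. The set $D_i(X)$ has at most $W$ paths, each of length at most $h$, so
$$s_i\le1+W\bigl(1+h+h(1+n\,s_{i-1})\bigr)\le K(1+s_{i-1}),\qquad K:=1+W(1+2h+hn).$$
So $s_0\le K$, and $s_i\le2K\,s_{i-1}$ for $i\ge1$ because $s_{i-1}\ge1$. Hence $s_{N+1}\le(2K)^{N+2}\le2^{2^{\mathrm{poly}(m)}}$. With Step 4 the same form of bound holds for the size of each value $\mathrm{ty}(S(X_\alpha))$. $\blacksquare$
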